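\title{Almost periodic functionals on the Fourier algebra need not form a $C^*$-algebra}

\begin{abstract}
For a locally compact group $G$, let $AP(\widehat G)$ and $WAP(\widehat G)$ be the spaces of almost periodic and weakly almost periodic functionals on the Fourier algebra $A(G)$. For abelian $G$ both are $C^*$-subalgebras of the group von Neumann algebra $VN(G)$. We show that this fails in general: if $G$ contains a closed copy of $SU(2)$ or $SO(3)$, there is a selfadjoint $\psi\in AP(\widehat G)$ with $\psi^2\notin WAP(\widehat G)$. The construction rests on the contrast between highest weight vectors, which can be product vectors in a tensor product of irreducible representations of $SU(2)$, and zero-weight vectors, which are uniformly far from product vectors when both factors have large dimension. Both spaces are $C^*$-algebras when $G$ has an abelian subgroup of finite index, and this settles the question for compact Lie groups and for compact connected groups.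
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a locally compact group and let $\lambda$ be its left regular representation on $L^2(G)$, $(\lambda(x)\xi)(y)=\xi(x^{-1}y)$. Inner products are linear in the first variable. The \emph{group von Neumann algebra} $VN(G)$ is the von Neumann algebra generated by the operators $\lambda(x)$. The \emph{Fourier algebra} $A(G)$ consists of the functions $u(x)=\langle\lambda(x)\xi,\eta\rangle$ with $\xi,\eta\in L^2(G)$, and $\|u\|$ is the infimum of $\|\xi\|\,\|\eta\|$ over all such representations of $u$. We use the following standard facts. Under pointwise operations $A(G)$ is a commutative Banach algebra, and $VN(G)=A(G)^*$ through $\langle\phi,u\rangle=\langle\phi\xi,\eta\rangle$; in particular $\langle\lambda(x),u\rangle=u(x)$. In the weak$^*$ topology of $VN(G)$, multiplication is separately continuous and the adjoint is continuous. The span of $\lambda(G)$ is weak$^*$ dense, because a function $u$ annihilated by every $\lambda(x)$ is zero.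

The algebra $A(G)$ acts on its dual by
\[
\langle u\odot\phi,v\rangle=\langle\phi,uv\rangle\qquad(u,v\in A(G),\ \phi\in VN(G)).
\]
Let $\mathrm{Orb}(\phi)=\{u\odot\phi:\|u\|\le1\}$. The functional $\phi$ is \emph{almost periodic} if $\mathrm{Orb}(\phi)$ is relatively norm compact in $VN(G)$, and \emph{weakly almost periodic} if it is relatively weakly compact. The corresponding sets are denoted $AP(\widehat G)$ and $WAP(\widehat G)$. In other words, $\phi$ lies in $AP(\widehat G)$ or $WAP(\widehat G)$ when the operator
\[
L_\phi:A(G)\to VN(G),\qquad L_\phi u=u\odot\phi,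
\]
is compact or weakly compact. Since $\phi\mapsto L_\phi$ is a linear contraction, and since compact and weakly compact operators form norm-closed subspaces, $AP(\widehat G)\subseteq WAP(\widehat G)$ are norm-closed subspaces of $VN(G)$.

The notation comes from the abelian case. If $G$ is abelian with dual group $\Gamma$, the Fourier transform identifies $A(G)$ with the convolution algebra $L^1(\Gamma)$ and $VN(G)$ with $L^\infty(\Gamma)$, and $u\odot\phi$ becomes an average of translates of $\phi$. The spaces $AP(\widehat G)$ and $WAP(\widehat G)$ then become the $C^*$-algebras of almost periodic and weakly almost periodic functions on $\Gamma$; so for abelian $G$ they are $C^*$-subalgebras of $VN(G)$. For almost periodic functions the reason is visible: a translate of a product is the product of the translates, and the products of elements from two relatively compact sets form a relatively compact set.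

Two further observations point the same way for general $G$. First, $u\odot\lambda(x)=u(x)\lambda(x)$, so $L_{\lambda(x)}$ has rank one, and $AP(\widehat G)$ contains the norm closure of the span of $\lambda(G)$, which is a $C^*$-algebra. Second, the closed linear span $UCB(\widehat G)$ of $A(G)\odot VN(G)$, another space defined through the module action alone, is known to be a $C^*$-subalgebra of $VN(G)$ for every $G$. One is led to the following question, posed in \cite{thesis}: \emph{is $AP(\widehat G)$ a $C^*$-subalgebra of $VN(G)$ for every locally compact group $G$, and is $WAP(\widehat G)$?} The answer is no in both cases, and one element shows both.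

\begin{theorem}\label{thm:main}
Let $G$ be a locally compact group containing a closed subgroup isomorphic, as a topological group, to $SU(2)$ or $SO(3)$. Then there is $\varphi\in AP(\widehat G)$ such that
\[
\varphi^*\in AP(\widehat G),\qquad\varphi^*\varphi\in AP(\widehat G),\qquad\varphi^2=0,\qquad\varphi\varphi^*\notin WAP(\widehat G).
\]
The element $\psi=\varphi+\varphi^*$ satisfies $\psi=\psi^*\in AP(\widehat G)$ and $\psi^2\notin WAP(\widehat G)$. Hence neither $AP(\widehat G)$ nor $WAP(\widehat G)$ is a $C^*$-subalgebra of $VN(G)$; they are not even closed under squares of selfadjoint elements.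
\end{theorem}

The second theorem gives a class of groups for which the answer is yes, and two classes in which the two answers together are a complete classification. Here $G_0$ is the identity component of $G$, and the trivial group counts as a torus.

\begin{theorem}\label{thm:class}
Let $G$ be a locally compact group.
\begin{enumerate}
\item[(a)] If $G$ has an abelian subgroup of finite index, then $AP(\widehat G)$ and $WAP(\widehat G)$ are $C^*$-subalgebras of $VN(G)$.
\item[(b)] If $G$ is compact and $G_0$ is non-abelian, or if $G$ is connected and has a non-abelian maximal compact subgroup, then the conclusion of Theorem~\ref{thm:main} holds.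
\item[(c)] For a compact Lie group $G$: $AP(\widehat G)$ is a $C^*$-algebra if and only if $WAP(\widehat G)$ is a $C^*$-algebra, if and only if $G_0$ is a torus. For a compact connected group $G$: $AP(\widehat G)$ is a $C^*$-algebra if and only if $WAP(\widehat G)$ is a $C^*$-algebra, if and only if $G$ is abelian.
\end{enumerate}
\end{theorem}

We do not claim a classification for all locally compact groups. For instance, neither theorem applies to the free group on two generators $g,h$: it is discrete, and a subgroup of finite index contains non-commuting powers $g^N$ and $h^N$.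

Section~\ref{sec:tests} translates the two notions, for $SU(2)$ and $SO(3)$, into statements about matrix coefficients at product vectors, and shows in a finite-dimensional example why products can go wrong. Section~\ref{sec:zero} proves the analytic estimate on zero-weight vectors that the construction needs, and Section~\ref{sec:example} builds $\varphi$ for $SU(2)$ and $SO(3)$. Section~\ref{sec:subgroups} transfers the example to larger groups, and Section~\ref{sec:abelian} treats groups with an abelian subgroup of finite index.

\section{Almost periodicity and product vectors}\label{sec:tests}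

In Sections \ref{sec:tests}--\ref{sec:example}, $H$ denotes $SU(2)$ or $SO(3)=SU(2)/\{\pm1\}$.

\subsection{Representations of $H$}
The irreducible unitary representations of $SU(2)$ are $(\pi_a,V_a)$, $a=0,1,2,\dots$, with $\dim V_a=a+1$; those of $SO(3)$ are the ones with $a$ even. Indices of representations of $H$ always range over the corresponding set. Put $j=a/2$. The space $V_a$ has an orthonormal basis $(e_m)_{m=-j,-j+1,\dots,j}$ on which a basis $J_z,J_+,J_-$ of the complexified Lie algebra acts by
\begin{equation}\label{eq:J}
J_ze_m=me_m,\qquad J_\pm e_m=\sqrt{(j\mp m)(j\pm m+1)}\;e_{m\pm1}.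
\end{equation}
An eigenvector of $J_z$ with eigenvalue $m$ has \emph{weight} $m$. From \eqref{eq:J}, the Casimir operator $J_z^2+\frac12(J_+J_-+J_-J_+)$ acts on $V_a$ as the scalar $j(j+1)$. We write $x_a$ for a unit vector of highest weight $a/2$ in $V_a$ and, when $a$ is even, $y_a$ for a unit vector of weight $0$.

On $V_a\otimes V_b$ the Lie algebra acts by $J_z+K_z$ and $J_\pm+K_\pm$, where $J$ acts on the first factor and $K$ on the second. By the Clebsch--Gordan theorem there are isometric intertwiners
\[
W_n:V_n\to V_a\otimes V_b,\qquad n\in N(a,b)=\{|a-b|,\ |a-b|+2,\ \dots,\ a+b\},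
\]
whose ranges are mutually orthogonal and span $V_a\otimes V_b$. The dependence of $W_n$ on $a,b$ is suppressed.

\subsection{The algebras $VN(H)$ and $A(H)$}
By the Peter--Weyl theorem, $VN(H)$ is the algebra of bounded families $\varphi=(\varphi_a)$ with $\varphi_a\in B(V_a)$ and $\|\varphi\|=\sup_a\|\varphi_a\|$, where $\lambda(g)$ corresponds to $(\pi_a(g))_a$. The elements of $A(H)$ are the functions $u(g)=\sum_a\operatorname{tr}(\pi_a(g)u_a)$ with $\|u\|=\sum_a\|u_a\|_1<\infty$, where $\|\cdot\|_1$ is the trace norm, and $\langle\varphi,u\rangle=\sum_a\operatorname{tr}(\varphi_au_a)$. The coefficient $u=\langle\pi_a(\cdot)\xi,\xi'\rangle$ corresponds to the rank-one operator $u_a=\langle\,\cdot\,,\xi'\rangle\xi$. Thus $\|u\|=\|\xi\|\,\|\xi'\|$ and $\langle\varphi,u\rangle=\langle\varphi_a\xi,\xi'\rangle$. When $\xi,\xi'$ are unit vectors we call $u$ a \emph{unit coefficient} of $\pi_a$.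

To understand $L_\varphi$ we have to pair $\varphi$ with a product of two coefficients. Let $u=\langle\pi_a(\cdot)\xi,\xi'\rangle$ and $v=\langle\pi_b(\cdot)\eta,\eta'\rangle$, and put $\zeta=\xi\otimes\eta$, $\zeta'=\xi'\otimes\eta'$. Then
\[
uv=\langle(\pi_a\otimes\pi_b)(\cdot)\zeta,\zeta'\rangle=\sum_{n\in N(a,b)}\langle\pi_n(\cdot)W_n^*\zeta,W_n^*\zeta'\rangle ,
\]
and therefore
\begin{equation}\label{eq:pairing}
\langle\varphi,uv\rangle=\langle\varphi_{a,b}\,(\xi\otimes\eta),\ \xi'\otimes\eta'\rangle,\qquad\text{where}\quad\varphi_{a,b}=\sum_{n\in N(a,b)}W_n\varphi_nW_n^* .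
\end{equation}
The operator $\varphi_{a,b}$ is the image of $\varphi$ in the representation $\pi_a\otimes\pi_b$, and $\varphi\mapsto\varphi_{a,b}$ is a $*$-homomorphism. The point of \eqref{eq:pairing} is that the bilinear form $(u,v)\mapsto\langle\varphi,uv\rangle$ sees $\varphi_{a,b}$ only at product vectors. For an operator $T$ on a tensor product $V\otimes V'$ of Hilbert spaces, put
\[
\delta(T)=\sup\,|\langle T(\xi\otimes\eta),\xi'\otimes\eta'\rangle|
\]
over unit vectors $\xi,\xi'\in V$ and $\eta,\eta'\in V'$. Then $\delta(T^*)=\delta(T)$. By \eqref{eq:pairing}, $\delta(\varphi_{a,b})$ is the supremum of $|\langle\varphi,uv\rangle|$ over unit coefficients $u$ of $\pi_a$ and $v$ of $\pi_b$; since $uv=vu$, this gives $\delta(\varphi_{a,b})=\delta(\varphi_{b,a})$.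

\subsection{A test for $AP$ and a test against $WAP$}

\begin{lemma}\label{lem:AP}
Let $\varphi\in VN(H)$. If $\sup_{a,b>N}\delta(\varphi_{a,b})\to0$ as $N\to\infty$, then $\varphi\in AP(\widehat H)$.
\end{lemma}

\begin{proof}
Let $L=L_\varphi$, and let $R_N$ be the finite-rank projection of $A(H)$ that keeps the blocks $u_a$ with $a\le N$ and replaces the others by $0$. The operator
\[
L-(I-R_N^*)L(I-R_N)=R_N^*L+(I-R_N^*)LR_N
\]
has finite rank, so it suffices to show that $\|(I-R_N^*)L(I-R_N)\|\to0$. Let $u,v$ lie in the unit ball of $A(H)$, and put $u'=(I-R_N)u$, $v'=(I-R_N)v$. Then $\langle(I-R_N^*)L(I-R_N)u,v\rangle=\langle\varphi,u'v'\rangle$. The singular value decompositions of the blocks of $u'$ give a norm-convergent expansion $u'=\sum_i\alpha_iw_i$, where each $w_i$ is a unit coefficient of some $\pi_a$ with $a>N$, $\alpha_i\ge0$, and $\sum_i\alpha_i=\|u'\|\le1$. In the same way $v'=\sum_k\beta_kw_k'$. Hence $|\langle\varphi,u'v'\rangle|\le\sum_{i,k}\alpha_i\beta_k|\langle\varphi,w_iw'_k\rangle|\le\sup_{a,b>N}\delta(\varphi_{a,b})$.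
\end{proof}

To exclude weak almost periodicity we use the elementary half of Grothendieck's double limit criterion.

\begin{lemma}\label{lem:WAP}
Let $G$ be a locally compact group, let $\theta\in WAP(\widehat G)$, and let $(u_p)$, $(v_q)$ be sequences in the unit ball of $A(G)$. If the iterated limits $\lim_p\lim_q\langle\theta,u_pv_q\rangle$ and $\lim_q\lim_p\langle\theta,u_pv_q\rangle$ both exist, they are equal.
\end{lemma}

\begin{proof}
The sequence $(u_p\odot\theta)$ has a weak cluster point $T\in VN(G)$, and $(v_q)$ has a weak$^*$ cluster point $\Phi$ in the unit ball of $A(G)^{**}=VN(G)^*$. A convergent scalar sequence obtained by applying a continuous functional converges to the value of the functional at the cluster point. So $\lim_q\langle u_p\odot\theta,v_q\rangle=\Phi(u_p\odot\theta)$ for each $p$, and this tends to $\Phi(T)$. Likewise $\lim_p\langle u_p\odot\theta,v_q\rangle=\langle T,v_q\rangle$ for each $q$, and this tends to $\Phi(T)$.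
\end{proof}

\subsection{The mechanism}
For a compact abelian group the irreducible representations are one-dimensional, the analog of $\delta$ is the absolute value of a number, and it is multiplicative. In higher dimension $\delta$ is a norm that does not respect products. To compute it on rank-one operators, define for $y\in V\otimes V'$
\[
\|y\|_\vee=\sup\,|\langle\xi\otimes\eta,y\rangle|\qquad(\|\xi\|=\|\eta\|=1),
\]
which measures how close $y$ comes to product vectors. For $T=\langle\,\cdot\,,y\rangle x$ the definition gives $\delta(T)=\|x\|_\vee\|y\|_\vee$. If $(e_m)$ and $(f_m)$ are orthonormal systems in $V$ and $V'$, then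
\begin{equation}\label{eq:schmidt}
\Big\|\sum_mC_m\,e_m\otimes f_m\Big\|_\vee=\max_m|C_m| .
\end{equation}
Indeed $|\sum_m\overline{C_m}\langle\xi,e_m\rangle\langle\eta,f_m\rangle|\le\max_m|C_m|$ by the Cauchy--Schwarz and Bessel inequalities, and the choice $\xi=e_m$, $\eta=f_m$ gives the value $|C_m|$.

\begin{example}\label{ex:model}
In $\mathbb C^N\otimes\mathbb C^N$, $N\ge2$, let $x=e_1\otimes e_2$, $y=N^{-1/2}\sum_{i=1}^Ne_i\otimes e_i$ and $T=\langle\,\cdot\,,y\rangle x$. Then $\|x\|_\vee=1$ and $\|y\|_\vee=N^{-1/2}$. We have $T^2=0$, $T^*T=\langle\,\cdot\,,y\rangle y$ and $TT^*=\langle\,\cdot\,,x\rangle x$. The operators $T$, $T^*T$ and $TT^*$ have norm one, but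
\[
\delta(T)=\delta(T^*)=N^{-1/2},\qquad\delta(T^*T)=N^{-1},\qquad\delta(TT^*)=1 .
\]
Product vectors barely see $T$, $T^*$ and $T^*T$, and they see $TT^*$ in full.
\end{example}

We shall take blocks $\varphi_n=\langle\,\cdot\,,y_n\rangle x_n$, so that $\varphi_{a,b}$ is a sum of operators $\langle\,\cdot\,,W_ny_n\rangle W_nx_n$ of the type in Example~\ref{ex:model}. Highest weight vectors supply the product vectors. The vector $x_a\otimes x_b$ has weight $(a+b)/2$, and this weight occurs in $W_nV_n$ only for $n=a+b$; so $x_a\otimes x_b$ equals $W_{a+b}x_{a+b}$ up to a unimodular factor. For the unit coefficients $u_a=\langle\pi_a(\cdot)x_a,x_a\rangle$ this means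
\begin{equation}\label{eq:semigroup}
u_au_b=u_{a+b}.
\end{equation}
The harder requirement falls on $y_n$: one fixed vector of $V_n$ must have small $\|W_ny_n\|_\vee$ in \emph{every} tensor product $V_a\otimes V_b$ that contains $V_n$ and has both $a$ and $b$ large.

\section{Zero-weight vectors are spread out}\label{sec:zero}

It is enough to work with $SU(2)$, whose representations include those of $SO(3)$. Call $(a,b,n)$ \emph{admissible} if $a\le b$, $n$ is even and $n\in N(a,b)$. Put $j=a/2$, $k=b/2$, $l=n/2$. Then $l$ and $d=k-j\ge0$ are integers. Let $(e_m)$ and $(f_m)$ be the weight bases of $V_a$ and $V_b$. An intertwiner preserves weights, so $W_ny_n$ has weight $0$: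
\[
W_ny_n=\sum_{m=-j}^jC_m\,e_m\otimes f_{-m},\qquad\sum_m|C_m|^2=1 .
\]
This expansion has the form in \eqref{eq:schmidt}, so $\|W_ny_n\|_\vee=\max_m|C_m|$. For real $t\ge0$ let
\[
\varepsilon(t)=\sup\big\{\|W_ny_n\|_\vee:\ (a,b,n)\text{ admissible},\ a\ge t\big\},
\]
a non-increasing function of $t$.

\begin{proposition}\label{prop:eps}
$\varepsilon(t)\to0$ as $t\to\infty$.
\end{proposition}

The smaller index $a$ has to be large: a unit vector with $a+1$ coordinates has $\max_m|C_m|\ge(a+1)^{-1/2}$, however large $b$ is. This matches Lemma~\ref{lem:AP}, which asks for smallness only when both indices are large.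

\subsection{The three-term recurrence}
We control the $C_m$ through the eigenvalue equation for the Casimir operator of $V_a\otimes V_b$. Expanding $(J_z+K_z)^2+\frac12\big((J_++K_+)(J_-+K_-)+(J_-+K_-)(J_++K_+)\big)$ and using that the $J$'s commute with the $K$'s, we find that this operator equals
\[
j(j+1)+k(k+1)+2J_zK_z+J_+K_-+J_-K_+ .
\]
It acts on $W_nV_n$ as $l(l+1)$. By \eqref{eq:J},
\[
J_-K_+(e_{m+1}\otimes f_{-m-1})=A_m\,e_m\otimes f_{-m},\qquad J_+K_-(e_{m-1}\otimes f_{-m+1})=A_{m-1}\,e_m\otimes f_{-m},
\]
where $A_m=\sqrt{(j-m)(j+m+1)(k-m)(k+m+1)}$, and $2J_zK_z$ multiplies $e_m\otimes f_{-m}$ by $-2m^2$. Comparing coefficients of $e_m\otimes f_{-m}$ gives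
\begin{equation}\label{eq:rec}
A_mC_{m+1}+A_{m-1}C_{m-1}=D_mC_m\qquad(-j\le m\le j),
\end{equation}
with $D_m=l(l+1)-j(j+1)-k(k+1)+2m^2$. Here $A_j=A_{-j-1}=0$, so the terms out of range drop out, and $A_m>0$ for $-j\le m<j$. Hence a solution of \eqref{eq:rec} is determined by $C_{-j}$, and solutions are unique up to a scalar. Since $A_{-m-1}=A_m$ and $D_{-m}=D_m$, equation \eqref{eq:rec} at $-m$ reads $A_{m-1}C_{-m+1}+A_mC_{-m-1}=D_mC_{-m}$, so $(C_{-m})_m$ is also a solution. It has the same norm as $(C_m)_m$, and therefore
\begin{equation}\label{eq:sym}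
|C_{-m}|=|C_m| .
\end{equation}

\begin{example}\label{ex:CG}
The two ends of the Clebsch--Gordan series can be computed by hand.

(i) Let $a=b$ and $n=0$. Then $A_m=(j-m)(j+m+1)$, so $A_m+A_{m-1}=2j(j+1)-2m^2=-D_m$, and the alternating sequence $C_m=(-1)^{j-m}(a+1)^{-1/2}$ solves \eqref{eq:rec}. This is the vector $y$ of Example~\ref{ex:model} up to signs, and it is as spread out as possible.

(ii) Let $n=a+b$, so $l=j+k$. Then $W_ny_n$ is proportional to $(J_-+K_-)^l(e_j\otimes f_k)$. From \eqref{eq:J}, $J_-^pe_j=\sqrt{p!\,a!/(a-p)!}\;e_{j-p}$, and the same holds for $K_-$ with $b$ in place of $a$. The binomial theorem shows that the coefficient of $e_{j-p}\otimes f_{k-l+p}$ has square $l!^2\binom ap\binom b{l-p}$. Normalizing with Vandermonde's identity,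
\[
|C_{j-p}|^2=\binom ap\binom b{l-p}\Big/\binom{a+b}l .
\]
For $a=b$, Stirling's formula gives $\max_m|C_m|^2\sim2/\sqrt{\pi a}$.

For $a=b=1$ these two vectors are $(e_{1/2}\otimes f_{-1/2}\mp e_{-1/2}\otimes f_{1/2})/\sqrt2$. The second lies in the same copy of $V_2$ as the product vector $x_1\otimes x_1$.
\end{example}

For general $n$ we argue by compactness. Equation \eqref{eq:rec} says that $(C_m)$ is a unit eigenvector of a tridiagonal matrix, and $l$ enters only through the eigenvalue. Suppose that such eigenvectors keep a fixed amount of mass at single coordinates while $j\to\infty$. Recenter at those coordinates and rescale the matrices. Their entries converge, and in the limit we obtain a nonzero square-summable solution of an infinite three-term recurrence. Three limits occur, according to whether the coordinate is far from the edge $m=j$ and, if it is not, whether $d$ stays bounded. Each limit recurrence describes multiplication by the variable on an $L^2$ space without atoms, and such an operator has no eigenvector.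

\subsection{The limit recurrences}

\begin{lemma}\label{lem:noeig}
Let $\kappa\in\mathbb R$ and let $d\ge0$ be an integer. Each of the following systems has only the zero solution in $\ell^2$.
\begin{enumerate}
\item[(F)] $c_{r+1}+c_{r-1}=\kappa c_r$ for all $r\in\mathbb Z$.
\item[(L)] $\alpha_sc_{s+1}+(2s+d+1)c_s+\alpha_{s-1}c_{s-1}=\kappa c_s$ for all $s\ge0$, where $\alpha_s=\sqrt{(s+1)(s+d+1)}$ for $s\ge0$ and $\alpha_{-1}=0$.
\item[(He)] $\sqrt{s+1}\,c_{s+1}+\sqrt s\,c_{s-1}=\kappa c_s$ for all $s\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}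
(F) Let $F(\vartheta)=\sum_rc_re^{ir\vartheta}\in L^2(0,2\pi)$. The $r$-th Fourier coefficient of $(2\cos\vartheta-\kappa)F(\vartheta)$ is $c_{r-1}+c_{r+1}-\kappa c_r=0$. So this function vanishes almost everywhere, and since $2\cos\vartheta=\kappa$ has at most two solutions in $(0,2\pi)$, we get $F=0$ and $c=0$.

(L), (He) In each case there are a weight $w>0$ on an interval $I$ and real polynomials $P_s$ of degree $s$, orthonormal in $L^2(w)=L^2(I,w\,dx)$, whose recurrence for $xP_s$ has the coefficients on the left side of the system.

For (L) take $w=x^de^{-x}/d!$ on $I=(0,\infty)$. The Laguerre polynomials $L_s=L_s^{(d)}$ are orthogonal in $L^2(w)$, with $h_s=\|L_s\|^2=\binom{s+d}s$ and $xL_s=-(s+1)L_{s+1}+(2s+d+1)L_s-(s+d)L_{s-1}$. Put $P_s=(-1)^sh_s^{-1/2}L_s$. Since $h_{s+1}/h_s=(s+d+1)/(s+1)$, we have $(s+1)\sqrt{h_{s+1}/h_s}=\alpha_s$ and $(s+d)\sqrt{h_{s-1}/h_s}=\alpha_{s-1}$, so $xP_s=\alpha_sP_{s+1}+(2s+d+1)P_s+\alpha_{s-1}P_{s-1}$.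

For (He) take $w=(2\pi)^{-1/2}e^{-x^2/2}$ on $I=\mathbb R$. The monic Hermite polynomials $He_s$ are orthogonal in $L^2(w)$, with $\|He_s\|^2=s!$ and $xHe_s=He_{s+1}+sHe_{s-1}$. With $P_s=He_s/\sqrt{s!}$ this becomes $xP_s=\sqrt{s+1}\,P_{s+1}+\sqrt s\,P_{s-1}$.

Let $c\in\ell^2$ be a solution and put $f=\sum_sc_sP_s\in L^2(w)$, so that $\int_IfP_sw\,dx=c_s$. Inserting the recurrence for $xP_s$, we see that the system says $\int_If\,(x-\kappa)P_s\,w\,dx=0$ for all $s$. Thus $g=(x-\kappa)fw$, extended by zero outside $I$, satisfies $\int x^sg\,dx=0$ for all $s\ge0$. We do not know that $xf\in L^2(w)$, so we cannot simply expand $(x-\kappa)f$ in the $P_s$; we use the exponential decay of $w$ instead. Fix $0<t<\frac12$. By the Cauchy--Schwarz inequality,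
\[
\int e^{t|x|}|g|\,dx\le\|f\|_{L^2(w)}\Big(\int_Ie^{2t|x|}|x-\kappa|^2w\,dx\Big)^{1/2}<\infty .
\]
Hence $\hat g(z)=\int e^{izx}g(x)\,dx$ is analytic in the strip $|\operatorname{Im}z|<t$, and $\hat g^{(s)}(0)=i^s\int x^sg\,dx=0$ for all $s$. So $\hat g=0$, and $g=0$ almost everywhere by the uniqueness theorem for the Fourier transform on $L^1(\mathbb R)$. As $w>0$ on $I$, it follows that $f=0$ and $c=0$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:eps}}
Suppose the proposition fails. Since $\varepsilon$ is non-increasing, there are $\gamma>0$ and a sequence of admissible triples with $j\to\infty$, each with an index $m$ such that $|C_m|\ge\gamma$. By \eqref{eq:sym} we may take $m\ge0$; thus only the edge $m=j$ can be near. The quantities $j,k,l,m,A,C,D$ depend on the term $\nu$ of the sequence, which we mostly suppress. Let $h=j-m\in\mathbb Z_{\ge0}$ be the distance to the edge. After passing to a subsequence, one of the following holds: (I) $h\to\infty$; (II) $h$ and $d$ are constant; (III) $h$ is constant and $d\to\infty$.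

\medskip\noindent\emph{Case I: far from the edge.} Let $c^\nu_r=C_{m+r}$, read as $0$ out of range. By a diagonal argument we may assume $c^\nu_r\to c_r$ for every $r\in\mathbb Z$. Then $|c_0|\ge\gamma$, and $\sum_r|c_r|^2\le1$ by Fatou's lemma. We rescale by $A_m$. Fix $r$. Since $h\to\infty$, $m\ge0$ and $j\to\infty$, the index $m+r$ is in range for large $\nu$.

First, $A_{m+r}/A_m\to1$, because each of the four factors $j-m=h$, $k-m\ge h$, $j+m+1$, $k+m+1$ of $A_m^2$ tends to infinity and changes by $|r|$ when $m$ is replaced by $m+r$. Second, $A_m\ge h(j+m+1)\ge h(m+1)$, so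
\[
\frac{|D_{m+r}-D_m|}{A_m}\le\frac{4m|r|+2r^2}{h(m+1)}\le\frac{4|r|+2r^2}h\to0 .
\]
Third, \eqref{eq:rec} at $m$ gives $\gamma|D_m|\le A_m+A_{m-1}$, so $D_m/A_m$ is bounded, and we may assume $D_m/A_m\to\kappa$. This is the step that makes the argument uniform in $l$. Dividing \eqref{eq:rec} at $m+r$ by $A_m$ and letting $\nu\to\infty$, we obtain system (F) of Lemma~\ref{lem:noeig}. So $c=0$, contradicting $|c_0|\ge\gamma$.

\medskip\noindent\emph{Cases II and III: near the edge.} We count from the edge. Let $c^\nu_s=C_{j-s}$ for $s\ge0$, read as $0$ for $s>2j$, and let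
\[
a^\nu_s=A_{j-s-1}=\sqrt{(s+1)(2j-s)(d+s+1)(k+j-s)},\qquad a^\nu_{-1}=A_j=0 .
\]
Equation \eqref{eq:rec} at the index $j-s$ reads
\begin{equation}\label{eq:edge}
a^\nu_sc^\nu_{s+1}+a^\nu_{s-1}c^\nu_{s-1}=(D_j-4js+2s^2)\,c^\nu_s\qquad(0\le s\le2j).
\end{equation}
By a diagonal argument and Fatou's lemma we may assume $c^\nu_s\to c_s$ for all $s$, with $c\in\ell^2$ and $|c_h|\ge\gamma$. In each case we choose a scale $\rho=\rho_\nu\to\infty$ such that $a^\nu_s/\rho$ and $4js/\rho$ converge for every fixed $s$. Then \eqref{eq:edge} at $s=h$ gives $\gamma\,|D_j-4jh+2h^2|\le a^\nu_h+a^\nu_{h-1}$, so $D_j/\rho$ is bounded, and we may assume $D_j/\rho\to\kappa$.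

In Case II take $\rho=2j$. Since $k+j=2j+d$ with $d$ fixed, $a^\nu_s/\rho\to\sqrt{(s+1)(s+d+1)}=\alpha_s$, and $4js/\rho=2s$. The limit of \eqref{eq:edge} divided by $\rho$ is $\alpha_sc_{s+1}+\alpha_{s-1}c_{s-1}=(\kappa-2s)c_s$. Adding $(2s+d+1)c_s$ to both sides gives system (L) with $\kappa+d+1$ in place of $\kappa$.

In Case III take $\rho=\sqrt{2jd(k+j)}$. Then
\[
\Big(\frac{a^\nu_s}\rho\Big)^2=(s+1)\cdot\frac{2j-s}{2j}\cdot\frac{d+s+1}d\cdot\frac{k+j-s}{k+j}\to s+1 ,
\]
and $\rho\ge2j\sqrt d$ gives $4js/\rho\le2s/\sqrt d\to0$. The limit of \eqref{eq:edge} divided by $\rho$ is system (He).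

In both cases Lemma~\ref{lem:noeig} gives $c=0$, contradicting $|c_h|\ge\gamma$. \qed

\section{The example for $SU(2)$ and $SO(3)$}\label{sec:example}

For a set $E$ of positive even integers define $\varphi=(\varphi_n)\in VN(H)$ by
\[
\varphi_n=\langle\,\cdot\,,y_n\rangle x_n\quad(n\in E),\qquad\varphi_n=0\quad(n\notin E).
\]
Evenness guarantees that $V_n$ has a vector of weight $0$ and that $\pi_n$ is a representation of $SO(3)$. For $n>0$ the vectors $x_n$ and $y_n$ have different weights, so $x_n\perp y_n$ and $\varphi^2=0$. The elements $\varphi\varphi^*$ and $\varphi^*\varphi$ are the projections with blocks $\langle\,\cdot\,,x_n\rangle x_n$ and $\langle\,\cdot\,,y_n\rangle y_n$ for $n\in E$, and $0$ for $n\notin E$. It remains to choose $E$, and there are two competing demands.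

\subsection{The two demands on $E$}
By \eqref{eq:semigroup}, for even $a,b$,
\begin{equation}\label{eq:indicator}
\langle\varphi\varphi^*,u_au_b\rangle=\langle\varphi\varphi^*,u_{a+b}\rangle=\langle(\varphi\varphi^*)_{a+b}\,x_{a+b},x_{a+b}\rangle=1_E(a+b).
\end{equation}
On the multiplicative semigroup of highest weight coefficients, $\varphi\varphi^*$ is the indicator function of $E$. To violate Lemma~\ref{lem:WAP} we therefore want sequences $(\sigma_p)$, $(\tau_q)$ of even integers with $\sigma_p+\tau_q\in E$ exactly when $p<q$.

On the other hand, let $a\le b$ and $E_{a,b}=E\cap N(a,b)$. By \eqref{eq:pairing},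
\[
\varphi_{a,b}=\sum_{n\in E_{a,b}}\langle\,\cdot\,,W_ny_n\rangle W_nx_n,\qquad(\varphi^*\varphi)_{a,b}=\sum_{n\in E_{a,b}}\langle\,\cdot\,,W_ny_n\rangle W_ny_n .
\]
Let $z_n$ stand for $W_nx_n$ in the first sum and for $W_ny_n$ in the second; either way the $z_n$ are orthonormal. For unit product vectors $\zeta,\zeta'$, the Cauchy--Schwarz and Bessel inequalities give
\[
\Big|\sum_{n\in E_{a,b}}\langle\zeta,W_ny_n\rangle\langle z_n,\zeta'\rangle\Big|^2\le\sum_{n\in E_{a,b}}|\langle\zeta,W_ny_n\rangle|^2\le\sum_{n\in E_{a,b}}\|W_ny_n\|_\vee^2 .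
\]
For $n\in E_{a,b}$ the triple $(a,b,n)$ is admissible. Together with $\delta(T^*)=\delta(T)$ this yields
\begin{equation}\label{eq:bound}
\delta(\theta_{a,b})^2\le|E_{a,b}|\,\varepsilon(a)^2\qquad\text{for }\theta\in\{\varphi,\varphi^*,\varphi^*\varphi\}\text{ and }a\le b .
\end{equation}
So $E$ must meet each set $N(a,b)$, which lies in an interval of length $2a$, in few points compared with $\varepsilon(a)^{-2}$.

\begin{remark}
Some sparseness is needed for Lemma~\ref{lem:AP} to apply. If $E$ is the set of all positive even integers and $a<b$ are even, the $a+1$ orthonormal vectors $W_ny_n$ span the zero-weight space of $V_a\otimes V_b$. Then $(\varphi^*\varphi)_{a,b}$ fixes the product vector $e_0\otimes f_0$, and $\delta((\varphi^*\varphi)_{a,b})=1$.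
\end{remark}

The first demand forces $E$ to contain the clusters $\{\sigma_1+\tau_q,\dots,\sigma_{q-1}+\tau_q\}$, so $|E_{a,b}|$ cannot be bounded uniformly. The way out is that an interval of length $2a$ can hold $p$ points of such a cluster only if $a$ is comparable to $\sigma_p$ or larger. If the sequences grow fast enough, $\varepsilon(a)$ is by then small enough to compensate.

\subsection{Choice of $E$}
By Proposition~\ref{prop:eps} we can choose even integers $r_1,r_2,\dots$ with
\[
r_1\ge4,\qquad r_{i+1}\ge4r_i,\qquad\varepsilon(r_i/4)^2\le i^{-3}\qquad(i\ge1).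
\]
Put
\[
\sigma_p=r_{2p},\qquad\tau_q=r_{2q+1}\qquad(p,q\ge1),\qquad E=\{\sigma_p+\tau_q:1\le p<q\}.
\]
If $i'<i$, then $r_i<r_{i'}+r_i<2r_i<r_{i+1}$, so the sum $r_{i'}+r_i$ determines $i$ and then $i'$. As $\sigma_p$ has an even index and $\tau_q$ an odd one, the map $(p,q)\mapsto\sigma_p+\tau_q$ is injective, and
\begin{equation}\label{eq:E}
\sigma_p+\tau_q\in E\iff p<q\qquad(p,q\ge1).
\end{equation}
For $4a\ge r_1$ let $Q(a)=\max\{i:r_i\le4a\}$. Then $Q(a)\to\infty$ as $a\to\infty$, and since $a\ge r_{Q(a)}/4$ and $\varepsilon$ is non-increasing, $\varepsilon(a)^2\le Q(a)^{-3}$.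

\begin{lemma}\label{lem:count}
Let $4a\ge r_1$, and let $F\subseteq E$ be contained in an interval of length $2a$. Then $|F|\le\max\{1,Q(a)^2\}$.
\end{lemma}

\begin{proof}
Assume $|F|\ge2$. The set $F$ is finite, any two of its elements differ by at most $2a$, and $\sigma_{p-1}\le\sigma_p/16$, $\tau_{q-1}\le\tau_q/16$. Let $q$ be the largest index such that some $\sigma_p+\tau_q$ lies in $F$.

Suppose first that $F$ also contains $\sigma_{p'}+\tau_{q'}$ with $q'<q$. As $p'<q'$, we have $\sigma_{p'}+\tau_{q'}<2\tau_{q'}\le\tau_q/8$, while $\sigma_p+\tau_q>\tau_q$. So $2a\ge\frac78\tau_q$, hence $r_{2q+1}=\tau_q\le4a$ and $2q+1\le Q(a)$. Every element of $F$ comes from a pair of indices at most $q$, so $|F|\le q^2\le Q(a)^2$.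

Otherwise all elements of $F$ have the form $\sigma_{p'}+\tau_q$ with the same $q$. Let $p$ be the largest first index that occurs. A second element has first index at most $p-1$, so $2a\ge\sigma_p-\sigma_{p-1}\ge\frac{15}{16}\sigma_p$. Hence $r_{2p}=\sigma_p\le4a$, $2p\le Q(a)$, and $|F|\le p\le Q(a)^2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $G=H$]
By \eqref{eq:indicator} and \eqref{eq:E}, $\langle\varphi\varphi^*,u_{\sigma_p}u_{\tau_q}\rangle$ equals $1$ if $p<q$ and $0$ otherwise. Hence
\[
\lim_p\lim_q\langle\varphi\varphi^*,u_{\sigma_p}u_{\tau_q}\rangle=1,\qquad\lim_q\lim_p\langle\varphi\varphi^*,u_{\sigma_p}u_{\tau_q}\rangle=0 .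
\]
The $u_a$ have norm one, so $\varphi\varphi^*\notin WAP(\widehat H)$ by Lemma~\ref{lem:WAP}.

Let $\theta\in\{\varphi,\varphi^*,\varphi^*\varphi\}$ and $r_1/4\le a\le b$. The set $E_{a,b}$ lies in $[b-a,b+a]$, so \eqref{eq:bound} and Lemma~\ref{lem:count} give
\[
\delta(\theta_{a,b})^2\le\max\{\varepsilon(a)^2,\ Q(a)^2Q(a)^{-3}\}=\max\{\varepsilon(a)^2,\ Q(a)^{-1}\}.
\]
The right side does not depend on $b$ and tends to $0$ as $a\to\infty$. Since $\delta(\theta_{a,b})=\delta(\theta_{b,a})$, the hypothesis of Lemma~\ref{lem:AP} holds, and $\theta\in AP(\widehat H)$.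

Finally, $\psi=\varphi+\varphi^*$ is a selfadjoint element of $AP(\widehat H)$, and $\psi^2=\varphi\varphi^*+\varphi^*\varphi$ because $\varphi^2=(\varphi^*)^2=0$. If $\psi^2$ were in $WAP(\widehat H)$, then so would be $\psi^2-\varphi^*\varphi=\varphi\varphi^*$. Thus $\psi$ lies in both spaces and $\psi^2$ in neither.
\end{proof}

\section{Passing to larger groups}\label{sec:subgroups}

Let $G$ be a locally compact group and let $H$ now be any closed subgroup. Herz's restriction theorem \cite{herz} states that $r:u\mapsto u|_H$ is a contractive algebra homomorphism of $A(G)$ onto $A(H)$, and that $\|w\|=\inf\{\|u\|:r(u)=w\}$ for $w\in A(H)$. The adjoint $r^*$ embeds $VN(H)$ in $VN(G)$, and the embedding respects both the product and the two notions of almost periodicity.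

\begin{proposition}\label{prop:sub}
The map $r^*:VN(H)\to VN(G)$ is an isometric, weak$^*$ continuous $*$-homomorphism with $r^*\lambda_H(h)=\lambda_G(h)$ for $h\in H$. Its range is the annihilator $(\ker r)^\perp$. For $\phi\in VN(H)$,
\[
\phi\in AP(\widehat H)\iff r^*\phi\in AP(\widehat G),\qquad\phi\in WAP(\widehat H)\iff r^*\phi\in WAP(\widehat G).
\]
\end{proposition}

\begin{proof}
By Herz's theorem $r$ induces an isometric isomorphism of $A(G)/\ker r$ onto $A(H)$, so $r^*$ is an isometry onto $(\ker r)^\perp$. It is weak$^*$ continuous as an adjoint, and $\langle r^*\lambda_H(h),u\rangle=u(h)=\langle\lambda_G(h),u\rangle$. The identity $r^*(\phi\theta)=r^*(\phi)r^*(\theta)$ holds for $\phi,\theta$ in the span of $\lambda_H(H)$. This span is weak$^*$ dense and both sides are separately weak$^*$ continuous, so the identity extends first to all $\theta$ and then to all $\phi$. The identity $r^*(\phi^*)=(r^*\phi)^*$ extends from the span by weak$^*$ continuity of the adjoint.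

For $u,v\in A(G)$ we have $\langle u\odot r^*\phi,v\rangle=\langle\phi,r(u)r(v)\rangle=\langle r(u)\odot\phi,r(v)\rangle$, that is, $u\odot r^*\phi=r^*(r(u)\odot\phi)$. The image under $r$ of the unit ball of $A(G)$ lies in the unit ball of $A(H)$ and contains the open unit ball, hence the closed ball of radius $\frac12$. Therefore
\[
r^*\big(\tfrac12\mathrm{Orb}_H(\phi)\big)\subseteq\mathrm{Orb}_G(r^*\phi)\subseteq r^*\big(\mathrm{Orb}_H(\phi)\big).
\]
The range of the isometry $r^*$ is norm closed, hence weakly closed, and by the Hahn--Banach theorem its weak topology is the one induced from $VN(G)$. So a subset of $VN(H)$ is relatively norm compact, or relatively weakly compact, exactly when its image under $r^*$ is. The two inclusions give the two equivalences.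
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $H\le G$ be closed and isomorphic to $SU(2)$ or $SO(3)$, and let $\varphi\in VN(H)$ be the element of Section~\ref{sec:example}. By Proposition~\ref{prop:sub}, $r^*\varphi$ has all the stated properties: the algebraic relations are preserved because $r^*$ is a $*$-homomorphism, and membership or non-membership in $AP$ and $WAP$ is preserved by the two equivalences.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}(b)]
We first show that every compact connected non-abelian group $K$ has a closed subgroup isomorphic to $SU(2)$ or $SO(3)$. By the structure theorem for compact connected groups \cite[Ch.~9]{hm}, there is a continuous surjective homomorphism $f:Z\times\prod_iS_i\to K$, where $Z$ is compact connected abelian, the $S_i$ are simply connected compact simple Lie groups, and $\ker f$ is totally disconnected and central. Since $K$ is non-abelian, at least one factor $S=S_i$ occurs. A root of $S$ gives a subalgebra of its Lie algebra isomorphic to $\mathfrak{su}(2)$. As $SU(2)$ is simply connected, this subalgebra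 integrates to a non-trivial continuous homomorphism $\beta:SU(2)\to S\subseteq Z\times\prod_iS_i$.

A closed normal subgroup of $SU(2)$ is $\{1\}$, $\{\pm1\}$ or $SU(2)$: its Lie algebra is an ideal of the simple algebra $\mathfrak{su}(2)$, and if that ideal is zero the subgroup is discrete and normal in a connected group, hence central. The kernel of $f\circ\beta$ is not all of $SU(2)$, for otherwise the non-trivial connected group $\beta(SU(2))$ would lie in the totally disconnected group $\ker f$. So $f\circ\beta$ induces a continuous injective homomorphism of $SU(2)$ or $SO(3)$ into $K$. By compactness this is a homeomorphism onto a closed subgroup.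

If $G$ is compact and $G_0$ is non-abelian, take $K=G_0$. If $G$ is connected with a non-abelian maximal compact subgroup, let $K$ be that subgroup. It is connected by Iwasawa's theorem \cite{iwasawa} together with the Montgomery--Zippin/Yamabe theorem that connected locally compact groups are pro-Lie. In both cases $K$ is closed in $G$, and Theorem~\ref{thm:main} applies.
\end{proof}

\section{Groups with an abelian subgroup of finite index}\label{sec:abelian}

Let $\mathcal P$ denote $AP$ or $WAP$. The plan for Theorem~\ref{thm:class}(a) is to cut an element of $\mathcal P(\widehat G)$ into finitely many pieces, one for each coset of an abelian subgroup $H$, to translate each piece into $VN(H)$, and to multiply there.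

\begin{proof}[Proof of Theorem~\ref{thm:class}(a)]
The closure of an abelian subgroup of finite index is abelian, closed and of finite index. Its complement is a finite union of closed cosets, so it is open. The intersection $H$ of its finitely many conjugates is an open normal abelian subgroup of finite index. Write $G=Hg_1\sqcup\dots\sqcup Hg_n$, and let $r:A(G)\to A(H)$ be the restriction map.

\medskip\noindent\emph{Translations.} Fix $g\in G$. The map $\phi\mapsto\phi\lambda(g)$ is a weak$^*$ continuous isometric bijection of $VN(G)$, so it is the adjoint of an isometric bijection $R_g$ of $A(G)$. Testing on $\phi=\lambda(x)$ gives $(R_gu)(x)=u(xg)$, so $R_g$ is multiplicative. For $u,v\in A(G)$,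
\[
\langle u\odot(\phi\lambda(g)),v\rangle=\langle\phi,(R_gu)(R_gv)\rangle=\langle((R_gu)\odot\phi)\lambda(g),v\rangle .
\]
Hence $\mathrm{Orb}(\phi\lambda(g))=\mathrm{Orb}(\phi)\lambda(g)$. A linear isometric bijection preserves relative norm compactness and relative weak compactness, so $\mathcal P(\widehat G)\lambda(g)=\mathcal P(\widehat G)$. The same computation with $\phi\mapsto\lambda(g)\phi$ and $u\mapsto u(g\,\cdot)$ gives $\lambda(g)\mathcal P(\widehat G)=\mathcal P(\widehat G)$.

\medskip\noindent\emph{Cutting off to a coset.} We claim that $1_{Hg_i}u\in A(G)$ and $\|1_{Hg_i}u\|\le\|u\|$ for $u\in A(G)$. Since $1_{Hg_i}u=R_{g_i^{-1}}(1_H\cdot R_{g_i}u)$, it suffices to treat $1_H$. Let $u=\langle\lambda(\cdot)\xi,\eta\rangle$, and let $\xi_k,\eta_k$ be the restrictions of $\xi,\eta$ to the open set $Hg_k$, extended by zero. The function $\lambda(x)\xi_k$ is supported in $xHg_k$, which equals $Hg_k$ if $x\in H$ and is disjoint from $Hg_k$ if $x\notin H$. Hence $\sum_k\langle\lambda(x)\xi_k,\eta_k\rangle$ equals $u(x)$ for $x\in H$ and $0$ for $x\notin H$. So $1_Hu\in A(G)$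 and $\|1_Hu\|\le\sum_k\|\xi_k\|\,\|\eta_k\|\le\|\xi\|\,\|\eta\|$; taking the infimum proves the claim.

\medskip\noindent\emph{Decomposition.} Let $\phi\in\mathcal P(\widehat G)$ and define $\phi_i\in VN(G)$ by $\langle\phi_i,u\rangle=\langle\phi,1_{Hg_i}u\rangle$. Then $\phi=\sum_i\phi_i$. Since $u\odot\phi_i=(1_{Hg_i}u)\odot\phi$, we have $\mathrm{Orb}(\phi_i)\subseteq\mathrm{Orb}(\phi)$, so $\phi_i\in\mathcal P(\widehat G)$ and, by translation invariance, $\phi_i\lambda(g_i^{-1})\in\mathcal P(\widehat G)$. If $u$ vanishes on $H$, then $R_{g_i^{-1}}u$ vanishes on $Hg_i$, so $\langle\phi_i\lambda(g_i^{-1}),u\rangle=\langle\phi,1_{Hg_i}R_{g_i^{-1}}u\rangle=0$. Thus $\phi_i\lambda(g_i^{-1})\in(\ker r)^\perp=r^*VN(H)$, and Proposition~\ref{prop:sub} places it in $r^*\mathcal P(\widehat H)$. Conversely $r^*\mathcal P(\widehat H)\lambda(g)\subseteq\mathcal P(\widehat G)$ for every $g\in G$. Therefore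
\[
\mathcal P(\widehat G)=\sum_{i=1}^nr^*\mathcal P(\widehat H)\,\lambda(g_i).
\]
This is where the finite index is used: the sum is finite, so products and adjoints can be checked term by term.

\medskip\noindent\emph{Products and adjoints.} Let $\phi,\theta\in\mathcal P(\widehat H)$. Then
\[
r^*(\phi)\lambda(g_i)\cdot r^*(\theta)\lambda(g_k)=r^*(\phi)\,\big[\lambda(g_i)r^*(\theta)\lambda(g_i)^{-1}\big]\,\lambda(g_ig_k).
\]
The bracket lies in $\mathcal P(\widehat G)$ by translation invariance. It also lies in $r^*VN(H)$: conjugation by $\lambda(g_i)$ is weak$^*$ continuous and, since $H$ is normal, maps the span of $\lambda(H)$ into itself, while $r^*VN(H)$ is the weak$^*$ closure of that span, being a weak$^*$ closed annihilator in which the span is dense. By Proposition~\ref{prop:sub} the bracket equals $r^*(\theta')$ with $\theta'\in\mathcal P(\widehat H)$. Since $H$ is abelian, $\mathcal P(\widehat H)$ is a $C^*$-algebra, so $\phi\theta'$ and $\phi^*$ lie in $\mathcal P(\widehat H)$. Hence the product above equals $r^*(\phi\theta')\lambda(g_ig_k)\in\mathcal P(\widehat G)$, and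 $(r^*(\phi)\lambda(g_i))^*=\lambda(g_i^{-1})r^*(\phi^*)\in\mathcal P(\widehat G)$. As $\mathcal P(\widehat G)$ is a norm-closed subspace, it is a $C^*$-subalgebra of $VN(G)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}(c)]
Let $G$ be a compact Lie group. Then $G_0$ is open, so it has finite index. If $G_0$ is abelian, it is a compact connected abelian Lie group, that is, a torus, and both spaces are $C^*$-algebras by (a). If $G_0$ is not abelian, it is not a torus, and neither space is a $C^*$-algebra by (b). Now let $G$ be compact and connected. If $G$ is abelian, (a) applies. If not, then $G_0=G$ is non-abelian and (b) applies.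
\end{proof}

\begin{thebibliography}{9}

\bibitem{herz}
C. Herz, \emph{Harmonic synthesis for subgroups}, Ann. Inst. Fourier 23 (1973).

\bibitem{hm}
Hofmann and Morris, \emph{The Structure of Compact Groups}.

\bibitem{thesis}
\emph{Homological Algebra in Operator Spaces with Applications to Harmonic Analysis},
\texttt{https://uwspace.uwaterloo.ca/\allowbreak bitstream/\allowbreak handle/\allowbreak 10012/\allowbreak 420/\allowbreak NQ38284.pdf?\allowbreak sequence=1\&isAllowed=y}.

\bibitem{iwasawa}
Iwasawa, \emph{On some types of topological groups}, Ann. of Math. 50 (1949).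

\end{thebibliography}
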